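\title{Steenrod reduced powers on the loop space of a finite complex}

\begin{abstract}
Let $p$ be an odd prime, let $r\ge 1$, and let $K$ be an $r$-connected finite CW complex of dimension at most $r+2p-2$. We prove that the reduced powers $\mathcal P^t$, $t\ge1$, vanish on $H^*(\Omega K;\mathbb Z/p)$. Hence for a $1$-connected finite complex $K$ they vanish for every prime $p>\max(2,\frac12\dim K)$. For $r\ge2$ the dimension bound cannot be improved. The proof takes place in $p$-local spectra. We show that the two ring maps from $H\mathbb Z_{(p)}\wedge\Sigma^\infty_+\Omega K$ to $H\mathbb Z_{(p)}\wedge H\mathbb Z_{(p)}\wedge\Sigma^\infty_+\Omega K$ given by the two units agree on homotopy groups, by constructing a bimodule map from a filtered cell model of the source to the family of Postnikov windows of length $2p-2$ of the target.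
\end{abstract}

\section{Introduction}

Let $p$ be an odd prime. The Steenrod reduced powers are natural homomorphisms
\[
\mathcal P^t\colon H^n(X;\mathbb Z/p)\longrightarrow H^{n+2t(p-1)}(X;\mathbb Z/p),\qquad t\ge0,
\]
with $\mathcal P^0=\mathrm{id}$. They commute with the suspension isomorphism, they satisfy the Cartan formula $\mathcal P^t(xy)=\sum_i\mathcal P^ix\cdot\mathcal P^{t-i}y$, and $\mathcal P^tx=x^p$ when $x$ has degree $2t$. We say that the reduced powers \emph{act trivially} on $H^*(X;\mathbb Z/p)$ if $\mathcal P^tx=0$ for all $t\ge1$ and all $x$.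

On a finite complex $K$ they act trivially as soon as $2(p-1)>\dim K$, because there is no room for them. The based loop space $\Omega K$ offers no such excuse: already $H^*(\Omega S^{n+1};\mathbb Z/p)$ is nonzero in every degree divisible by $n$. The following question is posed in \cite[Question 3]{Handbook}.

\begin{quote}
\emph{Let $K$ be a $1$-connected finite complex. Is there a prime $p_0$, possibly depending on $K$, such that the reduced powers act trivially on $H^*(\Omega K;\mathbb Z/p)$ for every prime $p>p_0$?}
\end{quote}

Some finiteness is needed: for $K=K(\mathbb Z,3)$ we have $\Omega K\simeq\mathbb CP^\infty$, and $\mathcal P^1x=x^p\ne0$ for the generator $x\in H^2$ and every $p$. Suspensions suggest both the answer and the bound. Let $A$ be an $(r-1)$-connected finite complex of dimension $D-1$ with $r\ge1$, so that $K=\Sigma A$ is $r$-connected of dimension $D$. The reduced cohomology of $A$ lies in degrees $r,\dots,D-1$, so the reduced powers act trivially on it if $(D-1)-r<2p-2$, that is, if $D\le r+2p-2$. By the James splitting $\Sigma\Omega\Sigma A\simeq\bigvee_{n\ge1}\Sigma A^{\wedge n}$,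 the K\"unneth theorem and the Cartan formula, they then act trivially on $H^*(\Omega K;\mathbb Z/p)$. Our main result says that every finite complex behaves in this respect like a suspension of the same connectivity and dimension.

\begin{theorem}\label{thm:main}
Let $p$ be an odd prime, let $r\ge1$, and let $K$ be an $r$-connected finite CW complex with $\dim K\le r+2p-2$. Then $\mathcal P^tx=0$ for all $t\ge1$ and all $x\in H^*(\Omega K;\mathbb Z/p)$.
\end{theorem}

For $r=1$ the hypothesis reads $2p\ge\dim K+1$. So the answer to the question is yes, and $p_0$ can be any prime with $p_0\ge\max(2,\frac12\dim K)$; it depends only on $\dim K$.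

\begin{corollary}\label{cor:main}
If $K$ is a $1$-connected finite complex, the operations $\mathcal P^t$, $t\ge1$, act trivially on $H^*(\Omega K;\mathbb Z/p)$ for every prime $p>\max(2,\frac12\dim K)$.
\end{corollary}

\begin{proposition}\label{prop:sharp}
For every odd prime $p$ and every $r\ge2$ there is an $r$-connected finite complex $K$ of dimension $r+2p-1$ with $\mathcal P^1\ne0$ on $H^*(\Omega K;\mathbb Z/p)$. For $r=2$ this is a $1$-connected complex of dimension $2p+1$.
\end{proposition}

Thus the dimension bound in Theorem~\ref{thm:main} is optimal for $r\ge2$. For $r=1$ the case $\dim K=2p$ is not decided here.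

Section~\ref{sec:balanced} reduces Theorem~\ref{thm:main} to the equality of two ring homomorphisms out of $H_*(\Omega K;\mathbb Z_{(p)})$ (Theorem~\ref{thm:balanced}). Section~\ref{sec:idea} proves this equality in low degrees, works out the case of a sphere, and explains the plan of the general proof, which occupies Sections~\ref{sec:cells}--\ref{sec:extend}. Section~\ref{sec:sharp} proves Proposition~\ref{prop:sharp} and can be read independently.

\section{Balanced spectra}\label{sec:balanced}

\subsection*{Conventions}
Fix an odd prime $p$ and put $q=2p-2\ge4$, the degree of $\mathcal P^1$. We work in the $\infty$-category $\mathrm{Sp}$ of $p$-local spectra, in the language of \cite{HA}. The smash product is written $\otimes$, its unit is the $p$-local sphere $\mathbb S$, and $\mathbb S[X]$ is the $p$-localization of $\Sigma^\infty X_+$. The functor $\mathbb S[-]$ preserves colimits and turns products into smash products. A \emph{ring} is an associative algebra in $\mathrm{Sp}$, and a commutative ring is a commutative algebra in the sense of \cite{HA}. We write $X/X'$ for the cofiber of a map $X'\to X$.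 The spectra with homotopy groups in degrees $\ge a$, respectively $\le a$, form the subcategories $\mathrm{Sp}_{\ge a}$ and $\mathrm{Sp}_{\le a}$; the truncation functors are $\tau_{\ge a}$, $\tau_{\le a}$ and $\tau_{[a,b]}=\tau_{\le b}\tau_{\ge a}$. Two consequences of the long exact sequence are used throughout. A map whose fiber lies in $\mathrm{Sp}_{\ge a}$ is bijective on $\pi_i$ for $i<a$ and onto on $\pi_a$. If a spectrum has a finite filtration all of whose quotients have $\pi_i=0$, then it has $\pi_i=0$.

Let $\mathcal C$ be $\mathrm{Sp}$ or the category of filtered spectra of Section~\ref{sec:filtered}. We recall two standard facts on algebras in $\mathcal C$.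
\begin{itemize}
\item[(A1)] Left modules over an algebra $A$ form a presentable stable $\infty$-category, in which limits and colimits are computed on underlying objects, and $\operatorname{Map}_A(A\otimes X,M)\simeq\operatorname{Map}(X,M)$. In particular, an $A$-linear map $A\to M$ is determined up to homotopy by the image of $1$. The relative tensor product $M'\otimes_AM$ is the colimit of the bar construction, whose terms are $M'\otimes A^{\otimes n}\otimes M$.
\item[(A2)] An algebra $A$ is a left module over $A\otimes A^{op}$ by left and right multiplication; we call this the \emph{standard bimodule}. The linear map $A\otimes A^{op}\to A$ with $1\mapsto1$ is the multiplication, and an algebra map $A\to A'$ is $A\otimes A^{op}$-linear. If $A$ is an algebra over a commutative algebra $\Lambda$, the standard structure is restricted from a module structure over $A\otimes_\Lambda A^{op}\simeq(A\otimes A^{op})\otimes_{\Lambda\otimes\Lambda}\Lambda$.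
\end{itemize}

Put $Z=H\mathbb Z_{(p)}$ and $k=H\mathbb F_p$, with multiplications $m_Z$, $m_k$, unit $\eta\colon\mathbb S\to Z$ and reduction $\mathrm{red}\colon Z\to k$. There are two maps of commutative rings
\[
\eta_L=1\otimes\eta,\qquad\eta_R=\eta\otimes1\colon\quad Z\longrightarrow Z\otimes Z,\qquad m_Z\eta_L=m_Z\eta_R=\mathrm{id}.
\]
The number $q$ enters the proof through the following lemma, which says that $Z\otimes Z$ looks like $Z$ below degree $q$.

\begin{lemma}\label{lem:I}
The fiber $I$ of $m_Z\colon Z\otimes Z\to Z$ lies in $\mathrm{Sp}_{\ge q}$, and $\pi_qI\cong\mathbb Z/p$.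
\end{lemma}

\begin{proof}
Since $\eta_L$ is a section of $m_Z$, we have $I\simeq\operatorname{cofib}(\eta_L)=Z\otimes\operatorname{cofib}(\eta)=Z\otimes\Sigma\tau_{\ge1}\mathbb S$. The $p$-local stable stems satisfy $\pi_i\mathbb S=0$ for $0<i<q-1$ and $\pi_{q-1}\mathbb S\cong\mathbb Z/p$. So the lowest homotopy group of $\Sigma\tau_{\ge1}\mathbb S$ is $\mathbb Z/p$ in degree $q$, and the Hurewicz theorem gives the claim.
\end{proof}

\subsection*{The two maps}
For a spectrum $X$ let
\[
\rho_L=\eta_L\otimes X,\qquad\rho_R=\eta_R\otimes X\colon\quad Z\otimes X\longrightarrow Z\otimes Z\otimes X .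
\]

\begin{definition}\label{def:balanced}
The spectrum $X$ is \emph{balanced} if $\rho_L=\rho_R$ on $\pi_*(Z\otimes X)=H_*(X;\mathbb Z_{(p)})$.
\end{definition}

The difference $\rho_L-\rho_R$ records how far the homology classes of $X$ are from being primitive for the coaction of the cooperations $\pi_*(Z\otimes Z)$; Step 1 of Proposition~\ref{prop:detect} below makes this precise. The sphere $\mathbb S$ is balanced, since $\pi_*Z$ is concentrated in degree $0$, where $m_Z$ is an isomorphism by Lemma~\ref{lem:I}. Suspensions and desuspensions of balanced spectra are balanced. So are retracts: if $i\colon X\to X'$ has a retraction, then $Z\otimes Z\otimes i$ is injective on homotopy, and $\rho_L,\rho_R$ are natural in $X$. The heart of the paper is the following theorem.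

\begin{theorem}\label{thm:balanced}
If $K$ is an $r$-connected finite complex, $r\ge1$, and $\dim K\le r+q$, then $\mathbb S[\Omega K]$ is balanced.
\end{theorem}

Being balanced is a condition on $\mathbb Z_{(p)}$-homology, and it does not see the mod $p$ classes that are not reductions. They become visible after smashing with the Moore spectrum $\mathbb S/p=\operatorname{cofib}(p\colon\mathbb S\to\mathbb S)$.

\begin{proposition}\label{prop:detect}
Let $X$ be a spectrum such that $\mathbb S/p\otimes X$ is balanced. Then $\mathcal P^tx=0$ for all $t\ge1$ and all $x\in H^*(X;\mathbb F_p)$.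
\end{proposition}

\begin{proof}
We regard $\mathcal P^t$ as a map $k\to\Sigma^{tq}k$ and use the Cartan formula in the form $\mathcal P^tm_k=\sum_im_k(\mathcal P^i\otimes\mathcal P^{t-i})$. No signs occur, since $q$ is even. Let $h=m_k(\mathrm{red}\otimes1)\colon Z\otimes k\to k$ be the action of $Z$ on $k$, so $h(\eta\otimes1)=\mathrm{id}$.

\emph{Step 1. If $X'$ is balanced and $a\colon Z\to\Sigma^jk$ is a map with $j\ge1$, then $a\otimes X'$ is zero on $\pi_*(Z\otimes X')$.} Let $\Theta=h(1\otimes a)\colon Z\otimes Z\to\Sigma^jk$. Then $\Theta\eta_R=h(\eta\otimes1)a=a$, while $\Theta\eta_L=h(1\otimes a\eta)=0$ because $a\eta\in\pi_0\Sigma^jk=0$. Hence $(a\otimes X')y=(\Theta\otimes X')\rho_Ry=(\Theta\otimes X')\rho_Ly=0$.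

\emph{Step 2. For $t\ge1$ the map $\mathcal P^t\otimes X$ is zero on $\pi_*(k\otimes X)$.} The cohomology $H^*(\mathbb S/p;\mathbb F_p)$ is $\mathbb F_p$ in degrees $0$ and $1$. Let $u\colon\mathbb S/p\to k$ be the class that restricts to the unit on the bottom cell, and let $\upsilon=m_k(\mathrm{red}\otimes u)\colon Z\otimes\mathbb S/p\to k$. Both sides have the single homotopy group $\pi_0=\mathbb F_p$, and $\upsilon$ sends generator to generator, so $\upsilon$ is an equivalence. Since $\mathcal P^iu=0$ for $i\ge1$ for degree reasons, the Cartan formula gives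
\[
\mathcal P^t\upsilon=m_k(\mathcal P^t\mathrm{red}\otimes u)=m_k(1\otimes u)\circ(a\otimes\mathbb S/p),\qquad a=\mathcal P^t\,\mathrm{red}\colon Z\to\Sigma^{tq}k .
\]
Smash with $X$. By Step 1 for $X'=\mathbb S/p\otimes X$, the composite $(\mathcal P^t\otimes X)(\upsilon\otimes X)$ is zero on homotopy groups, and $\upsilon\otimes X$ is an equivalence.

\emph{Step 3. Passage to cohomology.} For $x\colon X\to\Sigma^lk$ and $y\in\pi_n(k\otimes X)$ put $\langle x,y\rangle=m_k(1\otimes x)y\in\pi_n\Sigma^lk$. The map $m_k(1\otimes x)$ is the $k$-linear extension of $x$, and $k$-modules are sums of shifts of $k$; so this pairing identifies $H^l(X;\mathbb F_p)$ with $\operatorname{Hom}(H_l(X;\mathbb F_p),\mathbb F_p)$. The Cartan formula gives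
\begin{equation}\label{eq:pairing}
\mathcal P^t\circ\langle x,y\rangle=\sum_{i=0}^t\big\langle\mathcal P^{t-i}x,(\mathcal P^i\otimes X)y\big\rangle .
\end{equation}
The left side is zero, since the homotopy groups of $\Sigma^lk$ and $\Sigma^{l+tq}k$ lie in different degrees. The terms with $i\ge1$ vanish by Step 2. So $\langle\mathcal P^tx,y\rangle=0$ for all $y$, and $\mathcal P^tx=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:balanced}]
Let $R=\mathbb S[\Omega K]$. By Proposition~\ref{prop:detect} it suffices to show that $\mathbb S/p\otimes R$ is balanced, and we realize a suspension of it as a retract of another loop space. Let $L=S^r\cup_pe^{r+1}$ and $K'=K\vee\Sigma L$. Then $K'$ is a finite $r$-connected complex of dimension at most $\max(\dim K,r+2)\le r+q$, so $\mathbb S[\Omega K']$ is balanced. Consider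
\[
\Omega K\times\Omega\Sigma L\longrightarrow\Omega K'\longrightarrow\Omega K\times\Omega\Sigma L,
\]
where the first map multiplies the images of two loops and the second is induced by the two projections. The composite sends $(\alpha,\beta)$ to $(\alpha*\mathrm{const},\mathrm{const}*\beta)$ and is homotopic to the identity. So $R\otimes\mathbb S[\Omega\Sigma L]$ is a retract of $\mathbb S[\Omega K']$. The composite $\Sigma L\to\Sigma\Omega\Sigma L\to\Sigma L$ of the suspended unit and the counit of the adjunction between $\Sigma$ and $\Omega$ is the identity, so $\Sigma^\infty L=\Sigma^r\mathbb S/p$ is a retract of $\mathbb S[\Omega\Sigma L]$. Hence $\Sigma^r\mathbb S/p\otimes R$ is a retract of $\mathbb S[\Omega K']$.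
\end{proof}

\begin{remark}
Theorem~\ref{thm:balanced} is a $p$-local statement, and its analogue for $H\mathbb Z$ without localization is false. The complex $K=\Sigma\mathbb CP^2$ satisfies the hypotheses for $p=3$, $r=2$, and $X=\Sigma^\infty\mathbb CP^2$ is a retract of $\Sigma^\infty_+\Omega K$. If the two integral maps agreed on homotopy, Step 1 with $a=Sq^2\,\mathrm{red}$ and the analogue of \eqref{eq:pairing} for the squares would give $\langle Sq^2x,y\rangle=0$ for the generator $x\in H^2(X;\mathbb F_2)$ and the reduction $y$ of the generator of $H_4(X;\mathbb Z)$, because $Sq^1x=0$. But $Sq^2x=x^2$ generates $H^4(X;\mathbb F_2)$.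
\end{remark}

\section{Low degrees, spheres, and the plan}\label{sec:idea}

From now until the end of Section~\ref{sec:extend}, $K$ is as in Theorem~\ref{thm:balanced}, and $d=r+q$, so $\dim K\le d$ and $d\ge r+4$. Choose a topological group $G$ with $BG\simeq K$, for example the realization of Kan's loop group. Then $G\simeq\Omega K$, and $R=\mathbb S[G]$ is a ring with an augmentation $\varepsilon\colon R\to\mathbb S$ induced by $G\to*$. Put
\[
B=Z\otimes R,\qquad Y=Z\otimes Z\otimes R,\qquad\nu=m_Z\otimes R\colon Y\to B,
\]
and write $\varepsilon$ also for $Z\otimes\varepsilon\colon B\to Z$. The maps $\rho_L,\rho_R\colon B\to Y$ and $\nu$ are ring maps, and $\nu\rho_L=\nu\rho_R=\mathrm{id}$ as ring maps. The ring $\pi_*B$ is $H_*(\Omega K;\mathbb Z_{(p)})$ with the Pontryagin product. Since $\Omega K$ is $(r-1)$-connected, the fiber $\bar R$ of $\varepsilon\colon R\to\mathbb S$ lies in $\mathrm{Sp}_{\ge r}$, and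
\begin{equation}\label{eq:gap}
\pi_0B=\mathbb Z_{(p)},\qquad\pi_aB=0\ \text{ for }0<a<r .
\end{equation}

\subsection*{Low degrees}
The maps $\rho_L$ and $\rho_R$ become equal after multiplying the two copies of $Z$, and they become equal on homotopy after augmenting $R$. We combine the two quotients into the pullback of rings
\[
Y^+=B\times_Z(Z\otimes Z),
\]
formed along $\varepsilon$ and $m_Z$, with the ring map $Y\to Y^+$ whose components are $\nu$ and $1\otimes1\otimes\varepsilon$.

\begin{lemma}\label{lem:Yplus}
\begin{itemize}
\item[(a)] For all $i$ the sequence $0\to\pi_iY^+\to\pi_iB\oplus\pi_i(Z\otimes Z)\to\pi_iZ\to0$ is exact. In particular $Y^+\in\mathrm{Sp}_{\ge0}$.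
\item[(b)] The map $\pi_iY\to\pi_iY^+$ is bijective for $i\le r+q-1$ and onto for $i=r+q$.
\item[(c)] For $y\in\pi_nB$ the class $\rho_Ly-\rho_Ry$ maps to zero in $\pi_nY^+$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The map $m_Z$ is onto on homotopy, so the Mayer--Vietoris sequence of the pullback breaks into short exact sequences.

(b) The square with corners $Y$, $B$, $Z\otimes Z$, $Z$ is the tensor product of the arrows $m_Z\colon Z\otimes Z\to Z$ and $\varepsilon\colon R\to\mathbb S$. The fiber of $Y\to Y^+$ is the iterated fiber of this square, namely $I\otimes\bar R$, which lies in $\mathrm{Sp}_{\ge q+r}$ by Lemma~\ref{lem:I}.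

(c) By (a) it suffices to compute the two components. The first is $\nu\rho_Ly-\nu\rho_Ry=0$. The second is $\eta_L(\varepsilon y)-\eta_R(\varepsilon y)$, which vanishes because $\mathbb S$ is balanced.
\end{proof}

The classes on which two ring homomorphisms agree form a subring, so (b) and (c) give the following.

\begin{corollary}\label{cor:low}
The maps $\rho_L$ and $\rho_R$ agree on the subring of $\pi_*B$ generated by the classes of degree at most $r+q-1$.
\end{corollary}

A $j$-cell of $K$ should contribute a generator of degree $j-1$ to the chains on $\Omega K$, and $j-1\le r+q-1$ is exactly the hypothesis $\dim K\le r+q$. For a sphere this is the whole proof.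

\begin{example}\label{ex:sphere}
Let $K=S^{r+1}$. Then $T=\pi_*B$ is the tensor algebra on one class $x$ of degree $r$, and Corollary~\ref{cor:low} proves Theorem~\ref{thm:balanced}. We restate the argument in the form that generalizes. Let $T$ act on $\pi_*Y$ from the left through $\rho_L$ and from the right through $\rho_R$. The free bimodule $T\otimes T$ maps to $\pi_*Y$ by the bimodule map $\phi(a\otimes b)=\rho_L(a)\rho_R(b)$, and to $T$ by the multiplication $\mu$. The kernel of $\mu$ is generated as a bimodule by $x\otimes1-1\otimes x$, because
\[
x^{i+1}\otimes x^{j}-x^i\otimes x^{j+1}=x^i\cdot(x\otimes1-1\otimes x)\cdot x^j .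
\]
So the bimodule $T$ has one generator for the $0$-cell of $K$ and one relation for the $(r+1)$-cell. The obstruction to factoring $\phi$ through $\mu$ is the single class $\rho_Lx-\rho_Rx$ of degree $r$, which vanishes by Lemma~\ref{lem:Yplus}. Once $\phi=\tilde\phi\mu$, we get $\rho_Ly=\phi(y\otimes1)=\tilde\phi(y)=\phi(1\otimes y)=\rho_Ry$ in every degree.
\end{example}

\subsection*{Three difficulties}
\emph{First}, generators of the ring $\pi_*B$ need not come from cells of $K$, and we have no bound on their degrees. For $n\ge2$ we have $\Omega\mathbb CP^n\simeq S^1\times\Omega S^{2n+1}$, whose only homology in degrees between $0$ and $2n$ is in degree $1$; so the generator of $H_{2n}$ is not a sum of products, although the cells of $\mathbb CP^n$ account only for degrees up to $2n-1$. The remedy is to carry out Example~\ref{ex:sphere} before passing to homotopy groups. Section~\ref{sec:cells} shows that $B$, as a module over $B^e=B\otimes_ZB^{op}$, has one cell for each cell of $K$. We would like to extend the unit to a bimodule map $B\to Y$ cell by cell, with obstructions in degrees at most $d-1$.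

\emph{Second}, $Y$ with the actions through $\rho_L$ and $\rho_R$ is a module over $B\otimes B^{op}$ but not over $B^e$: the left and right actions of $Z$ differ. The desired map does not even exist for $K=*$. There $Y=Z\otimes Z$ is the free $Z\otimes Z$-module on $1$, and a $Z\otimes Z$-linear map $Z\to Y$ with $1\mapsto1$ would send $0=\theta\cdot1$ to $\theta\ne0$ for a generator $\theta$ of $\pi_qI\subset\pi_q(Z\otimes Z)$. The remedy is to truncate. Since $I\in\mathrm{Sp}_{\ge q}$, a $Z\otimes Z$-module with homotopy in only $q$ consecutive degrees is a $Z$-module in a unique way (Lemma~\ref{lem:window}). This applies to each \emph{window} $\tau_{[w,w+q-1]}Y$, and a window that contains the degree $n$ still detects $\pi_nY$.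

\emph{Third}, to reach all degrees $n$ we need all windows, and multiplication by a class of degree $a$ in $\pi_*B$ relates the window at $w$ to the window at $w+a$. The remedy is to assemble the windows into one filtered spectrum and to let the Whitehead tower of $B$ act on it (Sections~\ref{sec:filtered} and~\ref{sec:E}). The cells of $B$ must then be lifted to filtered cells (Section~\ref{sec:N}). The lift loses some precision, at most $q-1$ degrees, and this loss is absorbed by the length of the window.

\section{The bimodule $B$ has one cell for each cell of $K$}\label{sec:cells}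

We first choose an economical cell structure. By \cite[Proposition 4C.1]{Hatcher}, a simply connected complex with finitely generated homology is homotopy equivalent to a complex in which, for a chosen decomposition of the homology groups into cyclic summands, every cell is one of the following:
\begin{itemize}
\item a \emph{generator} $n$-cell, which is a cellular cycle representing the generator of a cyclic summand of $H_n$;
\item a \emph{relator} $(n+1)$-cell, whose cellular boundary is a multiple of a single generator $n$-cell whose class has finite order.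
\end{itemize}
We replace $K$ by such a complex. It has one $0$-cell, and its other cells have dimensions in $[r+1,d]$: the homology vanishes in degrees $1,\dots,r$ and above the original dimension, and the top homology group is free, so it needs no relator. Let $K_j$ be the $j$-skeleton. For a $j$-cell $e$ and a $(j-1)$-cell $e'$ let $[e:e']$ be the incidence number, so that the cellular boundary is $\partial e=\sum_{e'}[e:e']e'$. Put $R^e=R\otimes R^{op}$ and $B^e=B\otimes_ZB^{op}=Z\otimes R^e$. Since $G$ is connected, the augmentation $B^e\to Z$ is an isomorphism on $\pi_0$.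

\begin{proposition}\label{prop:cells}
There are $B^e$-modules $M^0\to M^1\to\dots\to M^d$ with the following properties.
\begin{itemize}
\item[(a)] $M^0=B^e$, $M^d=B$ is the standard bimodule, and $M^0\to M^d$ is the multiplication $\mu$.
\item[(b)] $M^j$ is the cofiber of a map $\bigoplus_e\Sigma^{j-1}B^e\to M^{j-1}$, the sum being over the $j$-cells $e$ of $K$, given by classes $a_e\in\pi_{j-1}M^{j-1}$.
\item[(c)] For $j\ge2$, the image of $a_e$ in $\pi_{j-1}(M^{j-1}/M^{j-2})=\bigoplus_{e'}\pi_0B^e=\bigoplus_{e'}\mathbb Z_{(p)}$, the sums being over the $(j-1)$-cells $e'$, is the family $([e:e'])_{e'}$.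
\end{itemize}
\end{proposition}

\begin{proof}
\emph{One-sided cells.} Taking the homotopy fiber over the base point is an equivalence from the $\infty$-category of spaces over $K\simeq BG$ to that of $G$-spaces, with inverse $P\mapsto P_{hG}$; in particular it preserves colimits. A $G$-space $P$ gives an $R$-module $\mathbb S[P]$, and comparing bar constructions gives $\mathbb S\otimes_R\mathbb S[P]\simeq\mathbb S[P_{hG}]$. Let $P_j$ be the $G$-space corresponding to $K_j\to K$. Then $P_0=G$, $P_d\simeq*$ and $\mathbb S\otimes_R\mathbb S[P_j]\simeq\mathbb S[K_j]$. A map $D^j\to K$ is nullhomotopic, so a characteristic map $(D^j,S^{j-1})\to(K_j,K_{j-1})$ corresponds to the pair of free $G$-spaces $(D^j\times G,S^{j-1}\times G)$. Hence $\mathbb S[P_j]$ is the pushout of $\mathbb S[P_{j-1}]$ and $\bigoplus_eR\otimes\mathbb S[D^j]$ along $\bigoplus_eR\otimes\mathbb S[S^{j-1}]$. The fiber of $\mathbb S[S^{j-1}]\to\mathbb S[D^j]$ is $\Sigma^{j-1}\mathbb S$, so $\mathbb S[P_j]$ is the cofiber of a map $\bigoplus_e\Sigma^{j-1}R\to\mathbb S[P_{j-1}]$, and $\mathbb S\otimes_R-$ turns these cofiber sequences into the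 cellular ones of $\mathbb S[K]$.

\emph{From one-sided to two-sided.} The group $G\times G^{op}$ acts on $G$ by $(g,h)x=gxh$, which induces the standard bimodule structure on $R$. The map $\delta\colon G\to G\times G^{op}$, $\delta(a)=(a,a^{-1})$, is a homomorphism, and right translation by $\delta(a)$ sends $(g,h)$ to $(ga,a^{-1}h)$. Under the homeomorphism $(g,h)\mapsto(gh,g)$ it becomes $(x,g)\mapsto(x,ga)$. So the orbit map $(g,h)\mapsto gh$ is a trivial principal $G$-bundle, equivariant for the left action of $G\times G^{op}$. Therefore $R^e\otimes_R\mathbb S\simeq R$ as $R^e$-modules, where $R\to R^e$ is induced by $\delta$, and $R^e\to R^e\otimes_R\mathbb S$ sends $1$ to $1$.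

Put $M^j=Z\otimes R^e\otimes_R\mathbb S[P_j]$. The functor $Z\otimes R^e\otimes_R-$ preserves colimits and sends $R$ to $B^e$ and $\mathbb S$ to $B$. This gives (b), and (a) by (A1) and (A2). For (c), apply $Z\otimes_{B^e}-$ along the augmentation. Since $R\to R^e\to\mathbb S$ is $\varepsilon$, we get $Z\otimes_{B^e}M^j\simeq Z\otimes\mathbb S\otimes_R\mathbb S[P_j]\simeq Z\otimes\mathbb S[K_j]$, compatibly with the cofiber sequences. So the composite $\Sigma^{j-1}B^e\to M^{j-1}\to M^{j-1}/M^{j-2}$ becomes the cellular boundary of $e$, and the natural map $M\to Z\otimes_{B^e}M$ is an isomorphism on $\pi_{j-1}$ for $M=\Sigma^{j-1}B^e$.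
\end{proof}

\section{Filtered spectra and Postnikov windows}\label{sec:filtered}

\subsection*{Filtered spectra}
Let $\mathcal F=\operatorname{Fun}(\mathbb Z_{\ge0}^{op},\mathrm{Sp})$. An object is a tower $\dots\to X_2\to X_1\to X_0$; we call $X_s$ its part of \emph{weight} $s$ and put $\operatorname{gr}_sX=X_s/X_{s+1}$. Limits and colimits are computed weightwise. The Day convolution
\[
(X\otimes X')_w=\operatorname*{colim}_{s+s'\ge w}X_s\otimes X'_{s'}
\]
is a symmetric monoidal structure that preserves colimits in each variable. An algebra in $\mathcal F$ is thus a tower with multiplications $X_s\otimes X_{s'}\to X_{s+s'}$.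

\begin{itemize}
\item[(F1)] \emph{Free objects.} Let $\mathbb S(w)$ be the tower with $\mathbb S(w)_s=\mathbb S$ for $s\le w$, with identity transition maps, and $\mathbb S(w)_s=0$ for $s>w$. By the Yoneda lemma $\operatorname{Map}(\Sigma^i\mathbb S(w),X)=\Omega^\infty\Sigma^{-i}X_w$. The shifts of the $\mathbb S(w)$ generate $\mathcal F$ under colimits, $\mathbb S(v)\otimes\mathbb S(w)=\mathbb S(v+w)$, and $\mathbb S(0)$ is the unit. Moreover $(X\otimes\mathbb S(w))_s=X_{\max(s-w,0)}$: the natural map $X_{\max(s-w,0)}\otimes\mathbb S(w)_w\to(X\otimes\mathbb S(w))_s$ preserves colimits in $X$ on both sides and is an equivalence for $X=\mathbb S(v)$, where both sides are $\mathbb S$ if $s\le v+w$ and $0$ otherwise.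
\item[(F2)] \emph{Weight zero.} The functor $X\mapsto X_0$ preserves colimits and is symmetric monoidal, since for $w=0$ the index category of the colimit has the terminal object $(0,0)$. So it sends an algebra $A$ to a ring $A_0$, $A$-modules to $A_0$-modules, and relative tensor products to relative tensor products. Its left adjoint $i_0$, which places a spectrum in weight $0$ and puts $0$ in positive weights, is the symmetric monoidal functor $X\mapsto X\otimes\mathbb S(0)$. Its right adjoint is the constant tower functor $c$, which is lax symmetric monoidal as the right adjoint of a symmetric monoidal functor.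
\item[(F3)] \emph{Graded pieces.} $\operatorname{gr}_s(X\otimes X')\simeq\bigoplus_{a+b=s}\operatorname{gr}_aX\otimes\operatorname{gr}_bX'$. To see this, let $T=X\otimes X'$ and $a+b=s$. The maps $X_{a+\alpha}\otimes X'_{b+\beta}\to T_{s+\alpha+\beta}$ for $\alpha,\beta\in\{0,1\}$, together with $T_{s+2}\to T_{s+1}$, map the square $(X_{a+\alpha}\otimes X'_{b+\beta})$ to the square with terminal corner $T_s$ and other three corners $T_{s+1}$. On total cofibers this is a map $\operatorname{gr}_aX\otimes\operatorname{gr}_bX'\to\operatorname{gr}_sT$. Both sides of the formula preserve colimits in each variable. For $X=\mathbb S(v)$ and $X'=\mathbb S(w)$ both sides vanish unless $s=v+w$, and then the only nonzero summand is $a=v$, $b=w$, where the map is $\mathbb S\otimes\mathbb S\simeq\mathbb S$.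
\end{itemize}

Put $\Lambda=i_0Z$, a commutative algebra in $\mathcal F$. Modules over $\Lambda$ are towers of $Z$-modules, $\otimes_\Lambda$ is the Day convolution formed with $\otimes_Z$, and the proof of (F3) applies with the generators $\Lambda\otimes\mathbb S(w)$ to give the same formula for $\otimes_\Lambda$ and $\otimes_Z$.

\subsection*{A sliding notion of connectivity}
We measure connectivity relative to the weight:
\[
\mathcal F_{\ge a}=\{X: X_s\in\mathrm{Sp}_{\ge s+a}\text{ for all }s\},\qquad\mathcal F_{\le a}=\{X:X_s\in\mathrm{Sp}_{\le s+a}\text{ for all }s\},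
\]
and $\mathcal F_{[a,b]}=\mathcal F_{\ge a}\cap\mathcal F_{\le b}$. The subcategory $\mathcal F_{\ge a}$ is closed under colimits and extensions. We have $\mathcal F_{\ge a}\otimes\mathcal F_{\ge b}\subset\mathcal F_{\ge a+b}$, since $(X\otimes X')_w$ is a colimit of spectra in $\mathrm{Sp}_{\ge s+s'+a+b}$ with $s+s'\ge w$, and the unit lies in $\mathcal F_{\ge0}$. Objects of $\mathcal F_{\ge0}$ are called \emph{connective}. If $A$ is a connective algebra, the bar construction shows:
\begin{equation}\label{eq:bar}
M'\in\mathcal F_{\ge a},\ M\in\mathcal F_{\ge b}\quad\Longrightarrow\quad M'\otimes_AM\in\mathcal F_{\ge a+b}.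
\end{equation}
We say that a module lies in $\mathcal F_{\ge a}$ or $\mathcal F_{\le a}$ if its underlying object does. The next two lemmas hold, with the same proofs and no weights, for $\mathrm{Sp}$ in place of $\mathcal F$.

\begin{lemma}\label{lem:trunc}
Let $A$ be a connective algebra in $\mathcal F$, for example the unit, and let $a\in\mathbb Z$. Every $A$-module $X$ sits in a natural fiber sequence of $A$-modules $\tau_{\ge a}X\to X\to\tau_{\le a-1}X$ whose part of weight $s$ is $\tau_{\ge s+a}X_s\to X_s\to\tau_{\le s+a-1}X_s$. If $X'\in\mathcal F_{\ge a}$ and $X''\in\mathcal F_{\le a-1}$ are $A$-modules, then $\operatorname{Map}_A(X',X'')$ is contractible.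
\end{lemma}

\begin{proof}
Let $\mathcal G$ be the smallest subcategory of $A$-modules that contains the modules $A\otimes\Sigma^{s+a}\mathbb S(s)$, $s\ge0$, and is closed under colimits and extensions. These generators lie in $\mathcal F_{\ge a}$, so all of $\mathcal G$ does. By \cite[1.4.4.11]{HA}, $\mathcal G$ is the connective part of a t-structure. That is, every $X$ sits in a natural fiber sequence $X'\to X\to X''$ with $X'\in\mathcal G$ and $X''$ in the right orthogonal of $\mathcal G$, the class of modules $X''$ such that $\operatorname{Map}_A(-,X'')$ is contractible on $\mathcal G$. It suffices to test this on the generators, and by (A1) and (F1) the condition is $\pi_iX''_s=0$ for $i\ge s+a$, that is, $X''\in\mathcal F_{\le a-1}$. So in weight $s$ the sequence has $X'_s\in\mathrm{Sp}_{\ge s+a}$ and $X''_s\in\mathrm{Sp}_{\le s+a-1}$, which characterizes the truncation sequence of $X_s$. If $X\in\mathcal F_{\ge a}$, then $X''=0$ and $X\in\mathcal G$; this gives the last assertion.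
\end{proof}

It follows that $\tau_{\le a-1}$ is left adjoint, and $\tau_{\ge a}$ right adjoint, to the inclusion of the corresponding subcategory of modules, and that restriction along a map of connective algebras commutes with truncation.

\begin{lemma}[Window lemma]\label{lem:window}
Let $f\colon A\to A'$ be a map of connective algebras in $\mathcal F$ whose fiber lies in $\mathcal F_{\ge q}$.
\begin{itemize}
\item[(a)] Restriction along $f$ is an equivalence from the $A'$-modules in $\mathcal F_{[0,q-1]}$ to the $A$-modules in $\mathcal F_{[0,q-1]}$.
\item[(b)] If $M\in\mathcal F_{\ge0}$ and $M'\in\mathcal F_{[0,q-1]}$ are $A'$-modules, then $\operatorname{Map}_{A'}(M,M')\to\operatorname{Map}_A(M,M')$ is an equivalence.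
\end{itemize}
\end{lemma}

\begin{proof}
(a) The functor $M\mapsto\tau_{\le q-1}(A'\otimes_AM)$ takes values in $\mathcal F_{[0,q-1]}$ by \eqref{eq:bar} and is left adjoint to restriction. The fiber of $M\to A'\otimes_AM$ is $\operatorname{fib}(f)\otimes_AM$, which lies in $\mathcal F_{\ge q}$ by \eqref{eq:bar}. So in weight $s$ this map is bijective on $\pi_i$ for $i\le s+q-1$, and it becomes an equivalence after $\tau_{\le q-1}$. Since $M=\tau_{\le q-1}M$, the unit of the adjunction is an equivalence. By the triangle identity the counit becomes an equivalence after restriction, and restriction detects equivalences.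

(b) Both mapping spaces are unchanged if $M$ is replaced by $\tau_{\le q-1}M$, and then (a) applies.
\end{proof}

\subsection*{Whitehead towers and windows}
For a spectrum $A\in\mathrm{Sp}_{\ge0}$ put
\[
W(A)=\tau_{\ge0}\,cA,\qquad V(A)=\tau_{\le q-1}W(A),\qquad\text{so}\qquad W(A)_s=\tau_{\ge s}A,\quad V(A)_s=\tau_{[s,s+q-1]}A .
\]
Thus $W(A)$ is the Whitehead tower of $A$, with $W(A)_0=A$ and $\operatorname{gr}_sW(A)=\Sigma^sH(\pi_sA)$, and $V(A)\in\mathcal F_{[0,q-1]}$ is the family of windows of $A$. The maps $V(A)_s\leftarrow W(A)_s\to A$ identify $\pi_iV(A)_s$ with $\pi_iA$ for $s\le i\le s+q-1$, compatibly with the transition maps; see Figure~\ref{fig:windows}. The functor $W$ is lax symmetric monoidal, being the composite of $c$ with the right adjoint of the symmetric monoidal inclusion $\mathcal F_{\ge0}\subset\mathcal F$. So it sends connective rings to connective algebras, and connective $Z$-algebras to algebras over $W(Z)$. The map of commutative algebras $\Lambda=i_0Z\to W(Z)$ adjoint to the identity of $Z$ is an equivalence, since $\tau_{\ge s}Z=0$ for $s\ge1$; also $V(Z)=\Lambda$.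

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\draw[->] (-0.5,0)--(7.2,0) node[right]{weight $s$};
\draw[->] (0,-0.5)--(0,9.6) node[above]{degree $i$};
\foreach \s in {0,...,6} {\foreach \u in {0,...,3} {\fill[gray] (\s,{\s+\u}) circle (3pt);}}
\draw[thick,->] (4.7,5)--(2.35,5);
\draw (5,5) circle (8pt) node[below right]{$(n,n)$};
\draw (2,5) circle (8pt) node[above left]{$(w,n)$};
\end{tikzpicture}
\caption{The windows $V(A)_s=\tau_{[s,s+q-1]}A$ for $q=4$. A dot at $(s,i)$ marks the group $\pi_iV(A)_s=\pi_iA$; all other groups vanish. Transition maps point to the left and are the identity between dots. A class of degree $n$ at the bottom of the window of weight $n$ survives to the top of the window of weight $w=n-q+1$ (here $n=5$, $w=2$).}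
\label{fig:windows}
\end{figure}

\section{The filtered enveloping algebra}\label{sec:E}

Let $B_\bullet=W(B)$, an algebra over $\Lambda$, and consider its two enveloping algebras
\[
U=B_\bullet\otimes B_\bullet^{op},\qquad E=B_\bullet\otimes_\Lambda B_\bullet^{op}\simeq U\otimes_{\Lambda\otimes\Lambda}\Lambda .
\]
Both are connective, and $E_0=B^e$ by (F2). The algebra $U$ acts on the target, while the cells of $B$ live over $E$; the window lemma bridges the two. We have $\Lambda\otimes\Lambda=i_0(Z\otimes Z)$, and the fiber of the multiplication $\Lambda\otimes\Lambda\to\Lambda$ is $i_0I\in\mathcal F_{\ge q}$. The fiber of $U\to E$ is $U\otimes_{\Lambda\otimes\Lambda}i_0I$, which lies in $\mathcal F_{\ge q}$ by \eqref{eq:bar}. So Lemma~\ref{lem:window} applies to both $\Lambda\otimes\Lambda\to\Lambda$ and $U\to E$.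

All obstruction groups in Section~\ref{sec:N} are computed from the quotients $Q(w)=E_0/E_w$, which would be $\tau_{\le w-1}B^e$ if $\pi_*B$ were torsion free.

\begin{lemma}\label{lem:Q}
We have $Q(0)=0$, and $\pi_0B^e\to\pi_0Q(w)$ is an isomorphism for $w\ge1$. Moreover:
\begin{itemize}
\item[(a)] $\pi_iQ(w)=0$ for $i>w$;
\item[(b)] $Q(w)\simeq Z$ for $1\le w\le r$;
\item[(c)] $\pi_*Q(r+1)$ is concentrated in degrees $0$ and $r$.
\end{itemize}
\end{lemma}

\begin{proof}
The statement on $\pi_0$ holds because $E_w\in\mathrm{Sp}_{\ge w}$. The spectrum $Q(w)$ has a finite filtration with quotients $\operatorname{gr}_sE$, $0\le s<w$, and by (F3)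
\[
\operatorname{gr}_sE\simeq\bigoplus_{a+b=s}\Sigma^{s}H(\pi_aB)\otimes_ZH(\pi_bB).
\]
Since $\mathbb Z_{(p)}$ is a principal ideal domain, the homotopy of $\operatorname{gr}_sE$ is $\bigoplus\pi_aB\otimes\pi_bB$ in degree $s$, $\bigoplus\operatorname{Tor}(\pi_aB,\pi_bB)$ in degree $s+1$, and zero otherwise. As $s+1\le w$, this gives (a). By \eqref{eq:gap}, $\operatorname{gr}_0E=Z$ and $\operatorname{gr}_sE=0$ for $0<s<r$, which gives (b). In $\operatorname{gr}_rE$ only $(a,b)=(0,r)$ and $(r,0)$ contribute, and they have no $\operatorname{Tor}$ term since $\pi_0B$ is free. This gives (c).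
\end{proof}

\subsection*{The target}
Let $A$ be a connective ring with a ring map $Y\to A$, and let $f_L,f_R\colon B\to A$ be its composites with $\rho_L,\rho_R$. Restricting the standard bimodule $W(A)$ along $W(f_L)\otimes W(f_R)^{op}$ makes $W(A)$ a $U$-module. Its truncation $V(A)$ is a $U$-module in $\mathcal F_{[0,q-1]}$, hence an $E$-module in a unique way by Lemma~\ref{lem:window}(a). A map $A\to A'$ of rings under $Y$ induces a $U$-linear map $W(A)\to W(A')$ by (A2), hence an $E$-linear map $V(A)\to V(A')$. Each of $W(A)$ and $V(A)$ has the element $1\in\pi_0A$ in weight $0$.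

Let $\phi\colon E\to V(Y)$ be the $E$-linear map with $1\mapsto1$. For $y\in\pi_nB=\pi_n(B_\bullet)_n$ let $y_l,y_r\in\pi_nE_n$ be the images of $y$ under the maps $B_\bullet\to U\to E$ given by $b\mapsto b\otimes1$ and $b\mapsto1\otimes b$. The composite $U\to E\to V(Y)$ is $U$-linear with $1\mapsto1$, so it equals $U\to W(Y)\otimes W(Y)^{op}\to W(Y)\to V(Y)$, where the middle map is the multiplication. On the two copies of $B_\bullet$ the map $U\to W(Y)$ restricts to $W(\rho_L)$ and $W(\rho_R)$. Hence
\begin{equation}\label{eq:phi}
\phi(y_l)=\rho_Ly,\qquad\phi(y_r)=\rho_Ry\qquad\text{in }\pi_nV(Y)_n=\pi_nY .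
\end{equation}

\section{A filtered cell bimodule}\label{sec:N}

If $\phi$ factored through the standard $E$-module $B_\bullet$, in which $y_l$ and $y_r$ have the same image, \eqref{eq:phi} would finish the proof. But we know cells only for $B$ over $B^e$, not for $B_\bullet$ over $E$. We therefore lift the cell structure of Proposition~\ref{prop:cells} to an $E$-module $N$ with $N_0=B$, and show that $N$ is close enough to $B_\bullet$.

Let $E(w)=E\otimes\mathbb S(w)$. By (A1) and (F1), $E$-linear maps $\Sigma^iE(w)\to X$ are classified by $\pi_iX_w$, and $E(w)_s=E_{\max(s-w,0)}$. In weight $0$ such a map becomes the $B^e$-linear map $\Sigma^iB^e\to X_0$ classified by the image in $\pi_iX_0$. So each $j$-cell $e$ of positive dimension needs a weight $\omega(e)$, subject to three conditions.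
\begin{itemize}
\item[(W1)] The attaching class $a_e$ lifts to weight $\omega(e)$. This asks for small weights.
\item[(W2)] $j-\omega(e)\le q-1$. This asks for large weights and bounds the loss of precision (Lemma~\ref{lem:inj}).
\item[(W3)] $\omega(e)\le j-1$. This gives the comparison with $B_\bullet$ (Lemma~\ref{lem:toB}).
\end{itemize}
The constant weight $r$ satisfies (W1) and (W3), and it satisfies (W2) when $\dim K\le d-1$; this case already answers the question of the introduction. To reach the optimal bound, the $d$-cells must have weight $r+1$. If a $d$-cell is attached with nonzero degree to a $(d-1)$-cell, then (W1) requires us to raise the weight of that cell too. The cell structure chosen in Section~\ref{sec:cells} ensures that the process stops there, because that cell is a cycle.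

Call a cell \emph{special} if it is a $d$-cell, or a generator $(d-1)$-cell that occurs in the boundary of some relator $d$-cell. Put
\[
\omega(e)=0\ \text{ for the $0$-cell},\qquad\omega(e)=r+1\ \text{ for special cells},\qquad\omega(e)=r\ \text{ otherwise}.
\]
Condition (W2) holds: non-special cells have $j-\omega\le(d-1)-r=q-1$, and special cells have $j-\omega\le d-(r+1)=q-1$. Condition (W3) holds: non-special cells of positive dimension have $j-1\ge r$, and special cells have $j-1\ge d-2\ge r+2$.

\begin{proposition}\label{prop:N}
There are $E$-modules $E=N^0\to N^1\to\dots\to N^d=N$ such that $N^j$ is the cofiber of a map $\bigoplus_e\Sigma^{j-1}E(\omega(e))\to N^{j-1}$, the sum being over the $j$-cells $e$, and such that the weight $0$ parts are the $B^e$-modules $M^j$ with their cofiber sequences. In particular $N_0=B$, and $E_0\to N_0$ is $\mu$.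
\end{proposition}

\begin{proof}
Suppose $N^0,\dots,N^{j-1}$ are constructed. For a weight $w$ the functor $X\mapsto X_0/X_w$ is exact, and $N^i/N^{i-1}=\bigoplus_{e'}\Sigma^iE(\omega(e'))$. So the spectra $C^i=N^i_0/N^i_w$ satisfy
\begin{equation}\label{eq:C}
C^0=Q(w),\qquad C^i/C^{i-1}=\bigoplus_{\dim e'=i}\Sigma^iQ\big(\max(w-\omega(e'),0)\big).
\end{equation}
Let $e$ be a $j$-cell and $w=\omega(e)$. The class $a_e\in\pi_{j-1}M^{j-1}=\pi_{j-1}N^{j-1}_0$ lifts to $\pi_{j-1}N^{j-1}_w$ if and only if its image in $\pi_{j-1}C^{j-1}$ is zero. Given lifts for all $j$-cells, we define $N^j$ as the cofiber; its weight $0$ part is the cofiber of the map given by the $a_e$, which is $M^j$.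

\emph{Case $w=r$.} Cells of positive dimension have weight at least $r$ and contribute $Q(0)=0$. So $C^{j-1}=Q(r)=Z$ by Lemma~\ref{lem:Q}(b), and $\pi_{j-1}Z=0$ since $j-1\ge r\ge1$.

\emph{Case $w=r+1$.} Now $j-1\ge d-2\ge r+2$. The $0$-cell contributes $Q(r+1)$, which has $\pi_{j-1}=0$ by Lemma~\ref{lem:Q}(c). A non-special cell of dimension $i>0$ contributes $\Sigma^iQ(1)=\Sigma^iZ$, and a special cell contributes $0$. Hence $\pi_{j-1}C^{j-2}=0$, and $\pi_{j-1}C^{j-1}$ injects into
\[
\pi_{j-1}(C^{j-1}/C^{j-2})=\bigoplus_{e'}\pi_0Q(1)=\bigoplus_{e'}\mathbb Z_{(p)},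
\]
the sum being over the non-special $(j-1)$-cells. The map $M^{j-1}\to C^{j-1}/C^{j-2}$ factors through $M^{j-1}/M^{j-2}$, where it is the sum of the maps $\Sigma^{j-1}B^e\to\Sigma^{j-1}Q(1)$ for non-special cells and of zero maps for special cells. By Proposition~\ref{prop:cells}(c) and Lemma~\ref{lem:Q}, the image of $a_e$ is the family of the numbers $[e:e']$ with $e'$ non-special. If $e$ is a special $(d-1)$-cell or a generator $d$-cell, it is a cycle and all $[e:e']$ vanish. If $e$ is a relator $d$-cell, its boundary is a multiple of one special cell, and again $[e:e']=0$ for non-special $e'$. So $a_e$ lifts.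
\end{proof}

\begin{example}\label{ex:sphereN}
For $K=S^{r+1}$ the module $N$ is $B_\bullet$ itself. With $x$ as in Example~\ref{ex:sphere}, $\pi_*B$ is free, so $Q(s)$ has homotopy in degrees $<s$ and $E_s=\tau_{\ge s}B^e$. The map $\mu$ is onto on homotopy, so $\Sigma^rB^e\to B^e\to B$ gives short exact sequences of homotopy groups. In degree $r$ this shows that $a_e$ generates the kernel of $\mu$; so $a_e$ is a unit multiple of $x\otimes1-1\otimes x$, and its lift is the same multiple of $x_l-x_r$. The cell has weight $r$, and $(\Sigma^rE(r))_s=\Sigma^r\tau_{\ge\max(s-r,0)}B^e=\tau_{\ge s}\Sigma^rB^e$. Hence $N_s$ is the cofiber of $\tau_{\ge s}\Sigma^rB^e\to\tau_{\ge s}B^e$, which is $\tau_{\ge s}B$.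
\end{example}

In the example $\pi_nN_n\to\pi_nN_0$ is injective, because the cell has the ideal weight $j-1$. In general injectivity holds after lowering the weight by $q-1$.

\begin{lemma}\label{lem:inj}
Let $n\ge0$ and $w=\max(n-q+1,0)$. Then $\pi_nN_w\to\pi_nN_0=\pi_nB$ is injective.
\end{lemma}

\begin{proof}
For $w=0$ the map is the identity. Otherwise $n=w+q-1$, and it suffices to show $\pi_{n+1}(N_0/N_w)=0$. By \eqref{eq:C}, $N_0/N_w$ has a finite filtration whose quotients are sums of spectra $\Sigma^jQ(\max(w-\omega(e),0))$, with $e$ a cell of dimension $j$. By Lemma~\ref{lem:Q}(a) such a spectrum is zero or has homotopy in degrees at most $j+w-\omega(e)$. This number is at most $w+q-1=n$, by (W2) for $j>0$ and because it equals $w$ for the $0$-cell.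
\end{proof}

\begin{lemma}\label{lem:toB}
The $E$-linear map $E\to B_\bullet$ with $1\mapsto1$ extends to an $E$-linear map $\lambda\colon N\to B_\bullet$.
\end{lemma}

\begin{proof}
We show by induction on $j$ that passing to weight $0$ is an equivalence
\[
\operatorname{Map}_E(N^j,B_\bullet)\longrightarrow\operatorname{Map}_{B^e}(M^j,B).
\]
For the source $\Sigma^iE(w)$ the corresponding map is $\Omega^\infty\Sigma^{-i}\tau_{\ge w}B\to\Omega^\infty\Sigma^{-i}B$, which is an equivalence if $i\ge w$, since only the groups $\pi_{l}$ with $l\ge i$ are involved. This covers $j=0$, and by (W3) it covers $\Sigma^{j-1}E(\omega(e))$ for every $j$-cell $e$. Now $\operatorname{Map}_E(N^j,B_\bullet)$ is the fiber over $0$ of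
\[
\operatorname{Map}_E(N^{j-1},B_\bullet)\longrightarrow\operatorname{Map}_E\Big(\bigoplus_e\Sigma^{j-1}E(\omega(e)),B_\bullet\Big),
\]
and $\operatorname{Map}_{B^e}(M^j,B)$ is the fiber over $0$ of the weight $0$ analogue; this gives the inductive step. Let $\lambda$ correspond to the identity of $M^d=B$. Its restriction to $E$ is $\mu$ in weight $0$, so it sends $1$ to $1$.
\end{proof}

\section{Extending the unit}\label{sec:extend}

\begin{proposition}\label{prop:extend}
The map $\phi\colon E\to V(Y)$ extends to an $E$-linear map $\tilde\phi\colon N\to V(Y)$.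
\end{proposition}

A direct induction over the cells would meet obstructions in the groups $\pi_{j-1}Y$, which are not zero. As in Lemma~\ref{lem:Yplus}, we first solve the problem in $Y^+$, where a solution can be written down, and then lift it to $Y$ through a range in which $Y$ and $Y^+$ agree.

\begin{proof}
The rings $Y^+$, $B$, $Z\otimes Z$ and $Z$ form a commutative square of rings under $Y$, so by Section~\ref{sec:E} we have a commutative square of $U$-modules
\begin{equation}\label{eq:square}
\begin{array}{ccc}
V(Y^+)&\longrightarrow&V(B)\\
\downarrow&&\downarrow\\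
V(Z\otimes Z)&\longrightarrow&\Lambda .
\end{array}
\end{equation}
It is a pullback. Indeed, in weight $s$ the bottom map is onto on all homotopy groups, so the homotopy groups of the pullback are the fiber products of the homotopy groups. These vanish outside the window $[s,s+q-1]$ and equal $\pi_iY^+$ inside it by Lemma~\ref{lem:Yplus}(a).

\emph{Step 1: an $E$-linear map $\psi\colon B_\bullet\to V(Y^+)$ with $1\mapsto1$.} By Lemma~\ref{lem:window}(b) it suffices to construct a $U$-linear map from the standard bimodule $B_\bullet$. We construct its two components.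

\emph{The component in $V(B)$.} Since $\nu\rho_L=\nu\rho_R=\mathrm{id}$, the $U$-module $W(B)$ is the standard bimodule $B_\bullet$. Let $\psi_1\colon B_\bullet\to V(B)$ be the truncation map.

\emph{The component in $V(Z\otimes Z)$.} The two ring maps $B\to Y\to Z\otimes Z$ are $\eta_L\varepsilon$ and $\eta_R\varepsilon$. So $U$ acts on $V(Z\otimes Z)$ through $W(\varepsilon)\otimes W(\varepsilon)^{op}\colon U\to\Lambda\otimes\Lambda$. By Lemma~\ref{lem:window}(a) for $\Lambda\otimes\Lambda\to\Lambda$, the $\Lambda\otimes\Lambda$-module $V(Z\otimes Z)$ is restricted from a $\Lambda$-module; this is the point at which the left and right $Z$-structures are identified. Take the $\Lambda$-linear map $\Lambda\to V(Z\otimes Z)$ with $1\mapsto1$. By (A2) it is a $\Lambda\otimes\Lambda$-linear map from the standard bimodule $\Lambda$, and $W(\varepsilon)\colon B_\bullet\to\Lambda$ is $U$-linear. Let $\psi_2\colon B_\bullet\to\Lambda\to V(Z\otimes Z)$ be the composite.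

\emph{Compatibility.} The composites of $\psi_1$ and $\psi_2$ with the maps to $\Lambda$ in \eqref{eq:square} are $U$-linear and send $1$ to $1$. So their difference is null on $U$ along the map $\mu_U\colon U\to B_\bullet$ with $1\mapsto1$, and it factors through $\operatorname{cofib}(\mu_U)$. Both $U_s$ and $(B_\bullet)_s$ lie in $\mathrm{Sp}_{\ge s}$, and $\mu_U$ is onto on $\pi_s$ in weight $s$ because $b\mapsto b\otimes1$ is a section of the underlying map. Hence $\operatorname{cofib}(\mu_U)\in\mathcal F_{\ge1}$. Since $\Lambda\in\mathcal F_{\le0}$, Lemma~\ref{lem:trunc} shows that the difference is null. A choice of homotopy gives $\psi\colon B_\bullet\to V(Y^+)$, and $\psi(1)=1$ because $\pi_0Y^+$ injects into $\pi_0B\oplus\pi_0(Z\otimes Z)$.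

\emph{Step 2: lifting to $V(Y)$.} Let $\gamma\colon V(Y)\to V(Y^+)$ be the $E$-linear map induced by $Y\to Y^+$, and let $\Phi$ be its fiber. The maps $\gamma\phi$ and $\psi\lambda|_E$ from $E$ to $V(Y^+)$ both send $1$ to $1$, so they are homotopic. The maps $\phi$, $\psi\lambda$ and this homotopy define a class in $\pi_0$ of the target of the map of $E$-linear mapping spectra
\[
\operatorname{map}_E(N,V(Y))\longrightarrow\operatorname{map}_E(E,V(Y))\times_{\operatorname{map}_E(E,V(Y^+))}\operatorname{map}_E(N,V(Y^+)).
\]
A preimage of this class is an extension $\tilde\phi$. The fiber of the displayed map is the iterated fiber $\operatorname{map}_E(N/E,\Phi)$, so the map is onto on $\pi_0$ if $\pi_0\operatorname{map}_E(N/E,\Sigma\Phi)=0$. The module $N/E$ has a finite filtration whose quotients are sums of modules $\Sigma^jE(\omega(e))$ with $j\le d$, and $\pi_0\operatorname{map}_E(\Sigma^jE(w),\Sigma\Phi)=\pi_{j-1}\Phi_w$. So it suffices to show that $\pi_i\Phi_w=0$ for all $w$ and all $i\le d-1=r+q-1$. In the exact sequence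
\[
\pi_{i+1}V(Y)_w\to\pi_{i+1}V(Y^+)_w\to\pi_i\Phi_w\to\pi_iV(Y)_w\to\pi_iV(Y^+)_w
\]
the outer groups are those of $Y$ and $Y^+$ in degrees inside $[w,w+q-1]$ and zero in the other degrees. By Lemma~\ref{lem:Yplus}(b) the first map is onto and the last map is injective for $i\le r+q-1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:balanced}]
Let $y\in\pi_nB$ with $n\ge0$, and let $w=\max(n-q+1,0)$, so $w\le n\le w+q-1$. Let $\xi\in\pi_nN_w$ be the image of $y_l-y_r$ under $E_n\to N_n\to N_w$. The image of $\xi$ in $\pi_nN_0=\pi_nB$ is computed along $E_n\to E_0\to N_0$, and it is $\mu(y\otimes1)-\mu(1\otimes y)=y-y=0$. By Lemma~\ref{lem:inj}, $\xi=0$. On the other hand $\tilde\phi$ is a map of towers that extends $\phi$, so by \eqref{eq:phi} the class $\tilde\phi(\xi)$ is the image of $\rho_Ly-\rho_Ry$ under the transition map $\pi_nV(Y)_n\to\pi_nV(Y)_w$. Both windows contain the degree $n$, so this map is the identity of $\pi_nY$. Hence $\rho_Ly=\rho_Ry$.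
\end{proof}

This completes the proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:main}. The bound $\dim K\le r+q$ was used twice, for (W2) and in Step 2 above. The connectivity of $K$ entered through \eqref{eq:gap}, through $\bar R\in\mathrm{Sp}_{\ge r}$ and through the lower bound $r+1$ on the dimensions of cells. Finiteness provided the cell structure of Section~\ref{sec:cells}. The inequality $q\ge4$, valid because $p$ is odd, kept the special cells away from the degree $r$.

\section{Sharpness of the dimension bound}\label{sec:sharp}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]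
Let $r\ge2$ and $n=r+2p-1$. For $m\ge3$ there is a class $\alpha_1\in\pi_{m+2p-3}(S^m)$ of order $p$ that is detected by $\mathcal P^1$, meaning that $\mathcal P^1$ is nonzero in the mod $p$ cohomology of its mapping cone (Serre). Take $m=r+1$, so $\alpha_1\in\pi_{n-1}(S^{r+1})$, and let $K=S^{r+1}\cup_{\alpha_1}e^n$. Then $K$ is $r$-connected of dimension $n$, and for a generator $u\in H^{r+1}(K;\mathbb F_p)$ the class $v=\mathcal P^1u$ generates $H^n(K;\mathbb F_p)$.

The evaluation map $\Sigma\Omega K\to K$ and the suspension isomorphism define the homology suspension $\sigma_*\colon\tilde H_{i-1}(\Omega K)\to\tilde H_i(K)$, which is natural for based pairs, and its dual $\sigma^*$ in mod $p$ cohomology, which commutes with $\mathcal P^1$. So $\mathcal P^1\sigma^*u=\sigma^*v$, and it suffices to find $z\in H_{n-1}(\Omega K;\mathbb Z)$ such that $\sigma_*z$ generates $H_n(K;\mathbb Z)\cong\mathbb Z$; then $\sigma^*v$ is nonzero on the reduction of $z$.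

Write $(D^n,S^{n-1})$ as the reduced suspension of $(D^{n-1},S^{n-2})$. The characteristic map $\chi\colon(D^n,S^{n-1})\to(K,S^{r+1})$ has an adjoint $\chi'\colon(D^{n-1},S^{n-2})\to(\Omega K,\Omega S^{r+1})$. Let $\zeta\in H_{n-1}(\Omega K,\Omega S^{r+1};\mathbb Z)$ be the image of the fundamental class under $\chi'$. Its boundary in $H_{n-2}(\Omega S^{r+1};\mathbb Z)$ is the Hurewicz image of the adjoint of $\alpha_1$. This is a torsion element of a torsion-free group, so it is zero, and $\zeta$ lifts to a class $z\in H_{n-1}(\Omega K;\mathbb Z)$. Since $\chi$ is the composite of $\Sigma\chi'$ with the evaluation map, $\sigma_*\zeta$ generates $H_n(K,S^{r+1};\mathbb Z)$. The map $H_n(K;\mathbb Z)\to H_n(K,S^{r+1};\mathbb Z)$ is an isomorphism because $n>r+2$, and it sends $\sigma_*z$ to $\sigma_*\zeta$. For $r=2$ the complex is $S^3\cup_{\alpha_1}e^{2p+1}$.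
\end{proof}

\begin{remark}
The example shows where the proof of Theorem~\ref{thm:balanced} breaks one dimension higher. The class $z$ has degree $r+q$, the first degree not covered by Corollary~\ref{cor:low}. The maps $m_Z$ and $\varepsilon$ have sections, so $I\otimes\bar R$ is a summand of $Y$, and the kernel of $\pi_{r+q}Y\to\pi_{r+q}Y^+$ is $\pi_qI\otimes\pi_r\bar R\cong\mathbb Z/p$. It contains $\rho_Lz-\rho_Rz$ by Lemma~\ref{lem:Yplus}(c). This class is nonzero. Indeed, \eqref{eq:pairing} with $t=1$ and $x=\sigma^*u$ shows that $\mathcal P^1\otimes R$ does not kill the reduction of $z$, whereas $\rho_Lz=\rho_Rz$ would force this by the computation in Step 1 of Proposition~\ref{prop:detect}.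
\end{remark}

\begin{thebibliography}{9}

\bibitem{Handbook}
\emph{Handbook of Algebraic Topology}, \texttt{https://github.com/YifeiZhu/YifeiZhu.github.io}.

\bibitem{Hatcher}
Hatcher, \emph{Algebraic Topology}.

\bibitem{HA}
Lurie, \emph{Higher Algebra}.

\end{thebibliography}
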